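# Vertex disjoint paths in tournaments: types, hubs and chains of folds

## 1. Linearly ordered non-terminals, and what breaks without the order

A **tournament** is a directed graph in which every pair of distinct vertices is joined by exactly one arc. We study the following problem.

**Vertex Disjoint Paths.** The input is a tournament $T$, a positive integer $k$, and $k$ pairs of terminals $(s_1,t_1),\dots,(s_k,t_k)$, where the $2k$ terminals are pairwise distinct vertices of $T$. Do there exist pairwise vertex-disjoint directed paths $P_1,\dots,P_k$ such that $P_i$ goes from $s_i$ to $t_i$ for every $i$?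

The parameter is $k$. An algorithm is *FPT* if it runs in time $f(k)\,|V(T)|^c$ with $f$ computable and $c$ a constant independent of $k$. It is *XP* if it is polynomial for each fixed $k$, with an exponent that may depend on $k$. The question, posed in "The Background" (http://www.mimuw.edu.pl/~mp248287/tour-pres.pdf), is whether the problem is FPT.

It is convenient to allow slightly more than tournaments. A digraph is **semicomplete** if it has no loops and at least one arc between any two distinct vertices; both arcs are allowed. Throughout, $T$ is semicomplete, $V=V(T)$, $n=|V|$, and $Q$ is the set of the $2k$ terminals. We write $u\to v$ if the arc $uv$ exists. For sets, $U\Rrightarrow W$ means that $u\to w$ and $w\not\to u$ for all $u\in U$, $w\in W$. Because $T$ is semicomplete, for disjoint $U,W$ this holds as soon as there is no arc from $W$ to $U$. We use this all the time.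

Here is a case that can be settled by hand.

**Proposition 1.** Suppose that $V\setminus Q=\{v_1,\dots,v_p\}$ with $v_a\to v_b$ and $v_b\not\to v_a$ whenever $a<b$; the terminals may be joined to everything arbitrarily. Then in polynomial time one can find an equivalent instance (one with the same answer) with at most $2k+4k\cdot4^k$ vertices.

*Proof.* Let the class of a non-terminal $v$ be the pair of index sets $\{i:s_i\to v\}$, $\{i:v\to t_i\}$. There are at most $4^k$ classes. In each class keep the first $2k$ and the last $2k$ vertices in the order (all of them, if there are few). Let $T'$ be induced by $Q$ and the kept vertices. A solution in $T'$ is a solution in $T$. Conversely, take a solution in $T$.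

First we shorten. The inner vertices of $P_i$ are non-terminals, since every other terminal lies on its own path. So they have increasing indices. If there are at least three, let $a$ be the first and $b$ the last; then $a\to b$, and we replace $P_i$ by $s_i\to a\to b\to t_i$. Now the whole solution has at most $2k$ inner vertices.

Then we move. Among all solutions with at most two inner vertices per path, choose one with the fewest inner vertices outside $T'$. Suppose an inner vertex $x$ of $P_i$ is not kept. If $x$ is the first inner vertex of $P_i$, consider the first $2k$ vertices of its class: all of them are kept and precede $x$. The solution uses at most $2k-1$ vertices besides $x$, so one of them, $x'$, is unused. Replace $x$ by $x'$. We have $s_i\to x'$ by the class. If $x$ was the only inner vertex, then $x'\to t_i$ by the class; otherwise the second inner vertex $b$ comes after $x$, hence after $x'$, so $x'\to b$. If $x$ is the second inner vertex, argue in the same way with the last $2k$ vertices of its class: $x'$ comes after $x$, hence after the first inner vertex $a$, so $a\to x'\to t_i$. In each case the number of inner vertices outside $T'$ drops,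 a contradiction. $\square$

What changes in general? The proof used that a cut $\{v_1,\dots,v_i\}\mid\{v_{i+1},\dots,v_p\}$ is crossed in one direction only. One backward arc per cut already destroys the shortening, and more.

**Example 1.** Let $k=1$ and $p\ge3$. Let $v_j\to v_{j+1}$ for all $j<p$ and $v_b\to v_a$ for $b\ge a+2$. The only out-neighbor of $s$ is $v_1$, the only in-neighbor of $t$ is $v_p$, and $t\to s$. An arc among the $v_j$ raises the index by at most $1$, so every $s$–$t$ path visits all of $v_1,\dots,v_p$. No vertex can be deleted without changing the answer from yes to no. Yet the instance is equivalent to the same one with a smaller $p$. So a general reduction cannot only delete vertices; it must sometimes *replace* a part of $T$ by a smaller one. In the order $v_p,\dots,v_1$ every cut here has exactly one backward arc. Other tournaments have many backward arcs across every reasonable cut, and they need a different idea.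

Background: a digraph $H$ is a topological subgraph of $G$ if some subdivision of $H$ is a subgraph of $G$, and Topological Containment asks, given $H$ and $G$, whether this is so. In general digraphs it is NP-hard even for small fixed $H$ (Fortune et al., 1980). In acyclic digraphs there is an XP algorithm but an FPT algorithm is unlikely (Slivkins, 2010). When $G=T$ is a tournament, Topological Containment can be solved in time $f(|H|)\,|V(T)|^5$. We shall prove the following.

**Theorem 1.** There are computable functions $f,G$ and an algorithm which, given a semicomplete digraph $T$ on $n$ vertices and $k\ge1$ pairs $(s_i,t_i)$ with all $2k$ terminals distinct, finds in time $f(k)n^3\log n$ an equivalent instance (semicomplete, same $k$) with at most $G(k)$ vertices. Hence Vertex Disjoint Paths on semicomplete digraphs, in particular on tournaments, is solvable in time $f(k)n^3\log n$.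

So Vertex Disjoint Paths in tournaments is FPT parameterized by $k$, in time $f(k)|V(T)|^3\log|V(T)|\le f(k)|V(T)|^4$.

**Theorem 2.** (a) If the answer is yes, the paths can be found in time $f(k)n^5\log n$. (b) Given a semicomplete $T$, a digraph $H$ (loops allowed, no parallel arcs) and an injection $\varphi:V(H)\to V(T)$, one can decide in time $f(|E(H)|)\,(n+2|E(H)|)^3\log(n+2|E(H)|)$ whether $T$ contains a subdivision of $H$ with each branch vertex $a$ placed at $\varphi(a)$.

Further conventions: $T$ is given by its adjacency matrix; $N^+(v),N^-(v)$ are the out- and in-neighborhoods, and $N^\pm(A)$ is the union over $A$; $O_k(\cdot)$ hides computable functions of $k$; functions called $f$ are non-decreasing; $\rho_r(m)\ge m$ is a computable upper bound for the $r$-color Ramsey number for a monochromatic $K_m$; $[\cdot]$ is $1$ if the statement inside holds and $0$ otherwise.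

## 2. Types of digraphs with marked sets

To replace a part of $T$ by a smaller part, we need a summary of a part that (i) takes boundedly many values and (ii) determines how the part behaves inside $T$. The classes in Proposition 1 were such a summary for a very simple $T$.

**Definition (types).** Let $H$ be a digraph and $U_1,\dots,U_r\subseteq V(H)$. The *color* $\chi(v)\in\{0,1\}^r$ of $v$ records in which $U_i$ it lies. Let $\mathrm{tp}_0(H;\vec U)$ be the pair consisting of the set of occurring colors and the set of pairs $(\alpha,\beta)$ such that some arc goes from a vertex of color $\alpha$ to one of color $\beta$. Let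
$$\mathrm{tp}_{q+1}(H;\vec U)=\{\mathrm{tp}_q(H;\vec U,W):W\subseteq V(H)\}.$$

**Example 2.** Let $H_1$ be the cyclic triangle $a\to b\to c\to a$ with $U=\{a\}$, and let $H_2$ be the transitive triangle $a\to b\to c$, $a\to c$ with $U=\{b\}$. In both, $\mathrm{tp}_0=(\{0,1\},\{(1,0),(0,0),(0,1)\})$. But $\mathrm{tp}_1$ differs. In $H_2$ the set $W=\{c\}$ is nonempty and proper and no arc leaves it, and $\mathrm{tp}_0(H_2;U,W)$ shows all of this; $H_1$ has no such $W$.

**Lemma 1.** (i) The number of values of $\mathrm{tp}_q$ with $r$ sets is at most $\theta(q,r)$, where $\theta(0,r)=2^{2^r+4^r}$ and $\theta(q+1,r)=2^{\theta(q,r+1)}$; and $\theta(q,r)$ is non-decreasing in $r$. (ii) If every $U'_j$ is a fixed Boolean combination of the $U_i$, then $\mathrm{tp}_q(H;\vec U)$ determines $\mathrm{tp}_q(H;\vec U')$.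

*Proof.* (i) $\mathrm{tp}_0$ is a set of colors and a set of pairs of colors, and $\mathrm{tp}_{q+1}$ is a set of values of $\mathrm{tp}_q$ with $r+1$ sets. Monotonicity follows by induction on $q$. (ii) For $q=0$, the color with respect to $\vec U'$ is a fixed function of the color with respect to $\vec U$. For the step, $\mathrm{tp}_q(H;\vec U',W)$ is by induction a fixed function of $\mathrm{tp}_q(H;\vec U,W)$ for every $W$, so the set of the latter determines the set of the former. $\square$

The next lemma says that types of parts determine the type of the whole, provided that the arcs between the parts depend only on colors.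

**Lemma 2 (gluing).** Let $V(H)=V_1\sqcup V_2$ and let $\vec U^i$ be a tuple of $r_i$ subsets of $V_i$. A *rule* is a function $\{0,1\}^{r_1}\times\{0,1\}^{r_2}\to\{0,1\}^2$. Suppose that for all $x\in V_1$, $y\in V_2$ the value of the rule at the colors of $x$ (with respect to $\vec U^1$) and $y$ (with respect to $\vec U^2$) is $([x\to y],[y\to x])$. Then $\mathrm{tp}_q(H;V_1,\vec U^1,\vec U^2)$ is determined by the rule and by $\mathrm{tp}_q(H[V_i];\vec U^i)$, $i=1,2$. (Values of the rule at pairs of colors that do not both occur are irrelevant.)

*Proof.* The statement must be strengthened so that induction on $q$ can absorb extra sets. We show that there is a function $F_q$ such that for every tuple $\vec W$ of subsets of $V(H)$,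
$$\mathrm{tp}_q(H;V_1,\vec U^1,\vec U^2,\vec W)=F_q\big(\text{rule},\ \mathrm{tp}_q(H[V_1];\vec U^1,\vec W\cap V_1),\ \mathrm{tp}_q(H[V_2];\vec U^2,\vec W\cap V_2)\big).$$

For $q=0$: the color in $H$ of a vertex of $V_1$ has $V_1$-bit $1$ and $\vec U^2$-bits $0$, and its remaining bits form its color in $H[V_1]$; similarly for $V_2$. So the occurring colors, and the arc color pairs realized inside $V_1$ or inside $V_2$, are read off directly. A color pair across is realized iff both colors occur and the rule, evaluated at their $\vec U^1$- and $\vec U^2$-parts, gives the arc.

For the step: as $W$ ranges over the subsets of $V(H)$, the pair $(W\cap V_1,W\cap V_2)$ ranges over all pairs of a subset of $V_1$ and a subset of $V_2$, independently. So by induction $\mathrm{tp}_{q+1}(H;V_1,\vec U^1,\vec U^2,\vec W)$ equals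
$$\{F_q(\text{rule},a,b): a\in \mathrm{tp}_{q+1}(H[V_1];\vec U^1,\vec W\cap V_1),\ b\in\mathrm{tp}_{q+1}(H[V_2];\vec U^2,\vec W\cap V_2)\}.\qquad\square$$

**Lemma 3.** $\mathrm{tp}_{k+1}(T;\{s_1\},\{t_1\},\dots,\{s_k\},\{t_k\})$ determines the answer of the instance.

*Proof.* The answer is yes iff there are pairwise disjoint $P_1,\dots,P_k\subseteq V$ with $s_i,t_i\in P_i$ such that for all $W\subseteq V$ and all $i$ with $s_i\in W$, $t_i\notin W$ there is an arc from $P_i\cap W$ to $P_i\setminus W$. Indeed, the last condition says that $t_i$ is reachable from $s_i$ in $T[P_i]$. For given $\vec P$ and $W$, everything here is read off $\mathrm{tp}_0$ of $T$ with the terminal singletons, $\vec P$ and $W$: disjointness and membership from the occurring colors, arcs from the arc color pairs. The quantifiers "there are $P_1,\dots,P_k$" and "for all $W$" are read off the $k+1$ nested levels of sets in $\mathrm{tp}_{k+1}$. $\square$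

## 3. Pieces, separations and pumping

We now describe the parts of $T$ in which replacements take place. Seen from outside, such a part $C$ must be describable by boundedly many subsets of $C$.

**Definition (piece).** A *piece* is a pair $(C,X)$ with $C\subseteq V\setminus Q$, $X\subseteq V\setminus C$, $|X|\le 8k$, together with partitions $C=C_A\sqcup C_B$ and $V\setminus(C\cup X)=\mathrm{Src}\sqcup\mathrm{Snk}\sqcup\mathrm{Fld}$ such that
$$\mathrm{Src}\Rrightarrow C,\qquad C\Rrightarrow\mathrm{Snk},\qquad \mathrm{Fld}\Rrightarrow C_A,\qquad C_B\Rrightarrow\mathrm{Fld}.$$
Its *base tuple* $\beta$ consists of $C_A$ and of $N^+(x)\cap C$, $N^-(x)\cap C$ for $x\in X$; these are $2|X|+1\le 16k+1$ sets.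

**Example 3.** $(V\setminus Q,Q)$ with $C_A=C$ is a piece, with nothing left over. If $T-Q$ is transitively ordered as in Proposition 1, then an interval $C=\{v_a,\dots,v_b\}$ with $X=Q$ is a piece, with $\mathrm{Src}=\{v_1,\dots,v_{a-1}\}$, $\mathrm{Snk}=\{v_{b+1},\dots,v_p\}$, $\mathrm{Fld}=\emptyset$. In the same setting $C=\{v_1,v_3\}$, $X=Q$ is a piece with $C_B=\{v_1\}$, $C_A=\{v_3\}$, $\mathrm{Fld}=\{v_2\}$, $\mathrm{Src}=\emptyset$, $\mathrm{Snk}=\{v_4,\dots,v_p\}$: the vertex $v_2$ is joined to the two halves of $C$ in opposite directions.

**Definition (separation).** A *separation* of $C$ is a partition $C=\Lambda_A\sqcup\Lambda_B\sqcup Y\sqcup\Pi$ with $\Pi\Rrightarrow\Lambda_A$ and $\Lambda_B\Rrightarrow\Pi$, and an enumeration $Y=\{y_1,\dots,y_s\}$. Its *left part* is $\Lambda=\Lambda_A\cup\Lambda_B\cup Y$. Its *left type* is $s$ together with $\mathrm{tp}_{k+1}(T[\Lambda];\beta\cap\Lambda,\Lambda_A,\{y_1\},\dots,\{y_s\})$.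

In Example 1, with $C=V\setminus Q$ and a cut between $j$ and $j+1$, we may take $\Lambda_B=\{v_{j+1},\dots,v_p\}$, $\Lambda_A=\emptyset$, $Y=\{v_j\}$, $\Pi=\{v_1,\dots,v_{j-1}\}$. For a fixed piece and fixed $s$ there are at most $\theta(k+1,2|X|+2+s)\le\theta(k+1,16k+2+s)$ left types, by Lemma 1(i).

**Lemma 4 (pumping).** If a piece has two separations with equal left types and $|\Lambda|<|\Lambda'|$, then an equivalent instance with fewer vertices is obtained in time $O(n^2)$.

*Proof.* The separations are $(\Lambda_A,\Lambda_B,Y,\Pi)$ and $(\Lambda'_A,\Lambda'_B,Y',\Pi')$, with the same $s$. We put a copy of $\Lambda$ in the place of $\Lambda'$.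

**Step 1: describe $T[C]$ as a gluing of $\Lambda'$ and $\Pi'$.** On the left take $T[\Lambda']$ with the sets $\beta\cap\Lambda',\Lambda_A',\{y_1'\},\dots,\{y_s'\}$. On the right take $T[\Pi']$ with $\beta\cap\Pi'$ and $N^+(y_t')\cap\Pi'$, $N^-(y_t')\cap\Pi'$ for $t=1,\dots,s$. The rule is: a left vertex marked as $y'_t$ (if several $t$ are marked, which never occurs, take the smallest) is joined to the right as the two sets for $t$ prescribe; any other left vertex marked by $\Lambda'_A$ only receives arcs from the right; any other left vertex only sends arcs to the right. By $\Pi'\Rrightarrow\Lambda'_A$ and $\Lambda'_B\Rrightarrow\Pi'$ this rule describes $T[C]$ correctly.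

**Step 2: build the new inside.** Let $\bar\Lambda$ be a copy of $\Lambda$ disjoint from $V$, with the digraph and the sets $\beta\cap\Lambda,\Lambda_A,\{y_1\},\dots,\{y_s\}$ copied from $\Lambda$. Let $C^{new}=\bar\Lambda\sqcup\Pi'$, with $T[\Pi']$ and its sets as in Step 1, and arcs between $\bar\Lambda$ and $\Pi'$ given by the same rule. Its base tuple consists of the unions of the left and right parts; write $C^{new}_A$ for the first of these sets. The left types agree and the right structures agree, so Lemma 2 gives equal $\mathrm{tp}_{k+1}$ for the two glued structures. By Lemma 1(ii), $C^{new}$ with its base tuple has the same $\mathrm{tp}_{k+1}$ as $(T[C];\beta)$.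

**Step 3: put the new inside into $T-C$.** Form $T^{new}$ from $T-C$ and $C^{new}$. For $x\in X$, $c\in C^{new}$ put $x\to c$ iff $c$ is in the base set belonging to $N^+(x)$, and $c\to x$ iff $c$ is in the base set belonging to $N^-(x)$. Join the rest so that $\mathrm{Src}\Rrightarrow C^{new}\Rrightarrow\mathrm{Snk}$, $\mathrm{Fld}\Rrightarrow C^{new}_A$ and $C^{new}\setminus C^{new}_A\Rrightarrow\mathrm{Fld}$.

**Step 4: check that $T^{new}$ is semicomplete.** $T-C$, the copy of $T[\Lambda]$ and $T[\Pi']$ are semicomplete. The copy of $y_t$ is joined to each $\pi\in\Pi'$ exactly as $y'_t$ is in $T$, so by at least one arc. Every other vertex of $\bar\Lambda$ is joined to $\pi$ by exactly one arc. Each $c\in C^{new}$ has the base color of a vertex of $C$ (itself or its original). That vertex has an arc to or from each $x\in X$, hence so does $c$. To each vertex of $\mathrm{Src}\cup\mathrm{Snk}\cup\mathrm{Fld}$ there is exactly one arc.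

**Step 5: compare answers and sizes.** The terminals lie outside $C$ and are unchanged, and $|V(T^{new})|=n-|\Lambda'|+|\Lambda|<n$. Both $T$ and $T^{new}$ are glued, by one and the same rule, from $C$ respectively $C^{new}$ with its base tuple, and from $T-C$ with the sets $\{x\}$ $(x\in X)$, $\mathrm{Src},\mathrm{Snk},\mathrm{Fld}$, $\{s_i\},\{t_i\}$. By Lemma 2 and Lemma 1(ii), $\mathrm{tp}_{k+1}$ of the whole with the terminal singletons is unchanged. By Lemma 3, so is the answer. $\square$

## 4. Orderings with few backward arcs across each cut

The sensible first plan is: order $V\setminus Q$, cut it at many places, and pump. This works whenever the cuts are thin.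

**Lemma 5 (thin cuts).** Let $(C,X)$ be a piece, let $N\ge1$ be bounded in $k$, $\tau=\sum_{s=0}^{N-1}\theta(k+1,16k+2+s)$, and let $C=\{v_1,v_2,\dots\}$ be ordered in any way, with $|C|>(\tau+1)N$. For $i=N,2N,\dots,(\tau+1)N$ consider the bipartite graph of arcs from $\{v_{i+1},\dots\}$ to $\{v_1,\dots,v_i\}$. If none of these graphs has a matching of size $N$, then an equivalent instance with fewer vertices is found in time $O_k(n^2)$.

*Proof.* By König's theorem each of these graphs has a vertex cover $Y_i$ with $|Y_i|\le N-1$. Put $\Lambda_A=\emptyset$, $\Lambda_B=\{v_1,\dots,v_i\}\setminus Y_i$, $Y=Y_i$, $\Pi=\{v_{i+1},\dots\}\setminus Y_i$. There is no arc from $\Pi$ to $\Lambda_B$, so $\Lambda_B\Rrightarrow\Pi$ and this is a separation. Its left part is $\{v_1,\dots,v_i\}\cup Y_i$, of size in $[i,i+N-1]$. So the sizes strictly increase over the $\tau+1$ values of $i$, and they are bounded in $k$. The left types can therefore be computed by brute force. There are at most $\tau$ of them, so two coincide, and Lemma 4 applies. The matchings and covers cost $O_k(n)$, since one side of each graph is bounded in $k$. $\square$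

The plan stops exactly when some cut has a backward matching of size $N$, and no choice of the ordering avoids this.

**Example 4.** Let $T-Q$ be a tournament on $2p+1$ vertices with all outdegrees $p$ (for instance $j\to j+1,\dots,j+p$ modulo $2p+1$). Let $S$ be any set of $i$ vertices. The number of arcs leaving $S$ is $ip-\binom i2=\frac12 i(2p+1-i)$, so the same number enter $S$. A vertex cover of the entering arcs with $c$ vertices covers at most $c\cdot\max(i,2p+1-i)$ of them, so $c\ge\frac12\min(i,2p+1-i)$. By König, every cut with two large sides has a large matching in both directions.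

So we must use a large backward matching. For this the ordering matters: we take it by outdegree.

## 5. A large backward matching yields a hub

**Definition (hub).** A *hub* is a family $\mathcal R$ of pairwise disjoint sets, called *cells*, disjoint from $Q$, of one of two kinds.

* *Rung hub:* each cell is $R=\{u_R,w_R\}$ with $u_R\to w_R$, and $w_R\to u_{R'}$ for all distinct $R,R'\in\mathcal R$.
* *Robust hub:* each cell has $2$ or $3$ vertices, $T[R]$ is strongly connected, and for distinct cells $R,R'$ every vertex of $R$ has an out-neighbor and an in-neighbor in $R'$.

Subfamilies of hubs are hubs. $V(\mathcal R)$ denotes the union of the cells.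

**Example 5.** If $X_1,X_2,X_3$ are disjoint sets of $m$ vertices with all arcs $X_1\to X_2\to X_3\to X_1$ present, then any $m$ disjoint triples with one vertex from each set form a robust hub. For a rung hub, take vertices $u_1,\dots,u_p,w_1,\dots,w_p$ with $u_i\to w_i$ and $w_i\to u_j$ for $i\ne j$; arcs among the $u$'s and among the $w$'s are arbitrary.

The use of a hub is that any two cells connect any two of their vertices:

(H) *For distinct cells $R,R'$ and $x\in R$, $y\in R'$, there is a directed $x$–$y$ path inside $R\cup R'$.*

For rungs, go from $x$ to $w_R$ (if $x\ne w_R$), then to $u_{R'}$, then to $y$ (if $y\neq u_{R'}$). For robust hubs, go to an out-neighbor in $R'$, then inside $R'$ to $y$.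

**Lemma 6.** For each $m$ there is a computable $N(m)$ such that the following holds. Let $H$ be an induced subdigraph of $T-Q$ with vertices $v_1,\dots,v_p$ ordered by non-increasing outdegree in $H$. If for some $i$ there are $N(m)$ pairwise disjoint arcs from $\{v_{i+1},\dots,v_p\}$ to $\{v_1,\dots,v_i\}$, then $H$ contains a hub with $m$ cells, found from these arcs in time $O_m(n)$.

*Proof.* Put $N_2=\rho_{16}(3m)$, $N_1=\rho_2(\max(2m,4N_2))$, $N(m)=\rho_4(2N_1)$. Let the arcs be $u_j\to w_j$, with $w_j$ among the first $i$ vertices. Then $d_H^+(w_j)\ge d_H^+(u_l)$ for all $j,l$. If a construction gives more than $m$ cells, keep $m$ of them.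

**Step 1: a hub, or two sets with all arcs in one direction.** Color $j<l$ by $([w_j\to u_l],[w_l\to u_j])$ and take a monochromatic set of $2N_1$ indices. If the color is $(1,1)$, then $w_j\to u_l$ for all $j\ne l$, and the cells $\{u_j,w_j\}$ form a rung hub. Otherwise take the $w$'s from one half of the indices and the $u$'s from the other: the $w$'s from the first half if the first bit is $0$, and from the last half otherwise (then the second bit is $0$). This gives $W',U'$ of size $N_1$ with no arc from $W'$ to $U'$, so $U'\Rrightarrow W'$.

**Step 2: use the degrees to return from $W'$ to $U'$.** All arcs between $U'$ and $W'$ go to $W'$, yet vertices of $W'$ have at least the outdegree of vertices of $U'$. We turn this into paths of length two from $W'$ to $U'$. By Ramsey in $W'$, either there are $2m$ vertices pairwise joined by both arcs, or there is $W_1\subseteq W'$ with $|W_1|=4N_2$ such that $T[W_1]$ is a tournament. In the first case, split the $2m$ vertices into $m$ pairs: a robust hub. In the second case the outdegrees in $T[W_1]$ sum to less than $8N_2^2$, so fewer than $\frac83N_2$ vertices have outdegree $>3N_2$ there. So there is a set $W_2\subseteq W_1$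 of $N_2$ vertices $w$ with $|W_1\setminus N^+(w)|\ge N_2$. Let $U_2\subseteq U'$ with $|U_2|=N_2$. For $w\in W_2$ and $u\in U_2$ we have $W_1\subseteq N^+(u)$, so $|N_H^+(u)\setminus N_H^+(w)|\ge N_2$. As $d_H^+(w)\ge d_H^+(u)$, also
$$|N_H^+(w)\setminus N_H^+(u)|\ge N_2.$$
Let $x$ be in the latter set. Then $x\ne u$, as $w\not\to u$; since $u\not\to x$, we get $w\to x\to u$. Moreover $x\notin W_1$, since $W_1\subseteq N^+(u)$, and $x\notin U'$, since there are no arcs from $W'$ to $U'$. Enumerate $W_2=\{w_1,\dots,w_{N_2}\}$, $U_2=\{u_1,\dots,u_{N_2}\}$ anew and choose greedily distinct $x_1,\dots,x_{N_2}$ with $w_j\to x_j\to u_j$; at each choice there are at least $N_2$ candidates and fewer than $N_2$ are taken. The sets $W_2$, $U_2$, $\{x_1,\dots,x_{N_2}\}$ are pairwise disjoint.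

**Step 3: make the triples uniform.** Color $j<l$ by $([w_j\to x_l],[w_l\to x_j],[x_j\to u_l],[x_l\to u_j])$ and take a monochromatic set of $3m$ indices, relabeled $1,\dots,3m$.

If the first two bits are $0$, then $x_l\to w_j$ for all $j\ne l$, while $w_j\to x_j$. So the cells $\{w_j,x_j\}$ form a rung hub, with $w_j$ in the role of $u_R$ and $x_j$ in the role of $w_R$. If the last two bits are $0$, then $u_l\to x_j$ for all $j\ne l$, while $x_j\to u_j$. So the cells $\{x_j,u_j\}$ form a rung hub, with $x_j$ in the role of $u_R$.

Otherwise one of the first two bits and one of the last two bits is $1$. Let $X^*$ be the $x$'s of the middle third. Let $W^*$ be the $w$'s of the first third if the first bit is $1$, else of the last third. Let $U^*$ be the $u$'s of the last third if the third bit is $1$, else of the first third. Then all arcs $W^*\to X^*\to U^*$ are present, and $U^*\to W^*$ by Step 1. Grouping into $m$ triples with one vertex from each set gives a robust hub, as in Example 5.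

Only the choice of the $x_j$ looks at unboundedly many vertices, and it costs $O_m(n)$. $\square$

## 6. Folds, weights and irrelevant vertices

With a huge hub at hand, one hopes to delete some hub vertex: by (H) a path that enters the hub can be rerouted through two cells of our choice. This is fine if the place where the path approaches the hub sees many cells. Here is what can go wrong.

**Example 6.** Let $k=1$ and $p\ge14$. Take rungs $R_i=\{u_i,w_i\}$, $1\le i\le p$, with $u_i\to w_i$, $w_i\to u_j$ for $i\ne j$, and $u_i\to u_j$, $w_j\to w_i$ for $i<j$. Let $N^+(s)=\{u_1\}$ and $N^-(t)=\{w_1\}$; all other hub vertices send arcs to $s$ and receive arcs from $t$, and $t\to s$. Every $s$–$t$ path starts with $s,u_1$ and ends with $w_1,t$, and $s\to u_1\to w_1\to t$ is one. So $u_1$ and $w_1$ must not be deleted, although they lie in a large hub; all other hub vertices may be. We need a criterion that tells the two kinds apart.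

The obstruction to access is a small boundary around the terminals. The right notion of "around" has two sides.

**Definition (fold).** A *fold* is a pair $(A,B)$ of disjoint vertex sets. Write
$$D=A\cup B,\qquad \partial=\partial(A,B)=\big(Q\cup N^+(A)\cup N^-(B)\big)\setminus D,\qquad I=V\setminus(D\cup\partial).$$

There is no arc from $A$ to $I$ and none from $I$ to $B$. So $I\Rrightarrow A$ and $B\Rrightarrow I$. Also $Q\subseteq D\cup\partial$. In a transitively ordered tournament, an initial segment $B$ and a final segment $A$, disjoint and disjoint from $Q$, have $\partial=Q$, and $I$ is the set of the middle non-terminals: the order is folded in the middle, and its two outer ends form one side $D$.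

For a hub $\mathcal R$, $(A,B)$ is an **$\mathcal R$-fold** if $D\cap V(\mathcal R)=\emptyset$. Put $J_{\mathcal R}(A,B)=\{R\in\mathcal R:R\cap\partial\ne\emptyset\}$ and
$$\operatorname{wt}_{\mathcal R}(A,B)=|\partial\setminus V(\mathcal R)|+|J_{\mathcal R}(A,B)|,$$
so that a cell counts once, however many of its vertices lie in $\partial$. Let $\operatorname{wt}(\mathcal R)$ be the minimum of $\operatorname{wt}_{\mathcal R}$ over all $\mathcal R$-folds. The fold $(\emptyset,\emptyset)$ has $\partial=Q$, $J_{\mathcal R}=\emptyset$ and weight $2k$, so $\operatorname{wt}(\mathcal R)\le2k$.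

Let $c=12k$ and $h=12k+1$. Call $\mathcal R$ **good** if $|\mathcal R|\ge h$ and some $\mathcal R$-fold of weight $\operatorname{wt}(\mathcal R)$ has $J_{\mathcal R}=\emptyset$. If $|\mathcal R|\ge h$ and $\operatorname{wt}(\mathcal R)=2k$, then $\mathcal R$ is good, by $(\emptyset,\emptyset)$.

To compute weights, we turn folds into separators of an auxiliary digraph. For $|\mathcal R|\ge h$ let
$$\mathcal L=\{v:|N^+(v)\cap V(\mathcal R)|\le c\},\qquad \mathcal E=\{v:|N^-(v)\cap V(\mathcal R)|\le c\}.$$
These are disjoint, as every $v$ is adjacent to at least $2h-1>2c$ vertices of $V(\mathcal R)$. Vertices of $\mathcal L$ have trouble leaving toward the hub, vertices of $\mathcal E$ have trouble being entered from it. Let $\Gamma=\Gamma_{\mathcal R}$ be the digraph whose vertices are those of $V\setminus V(\mathcal R)$ and one vertex $r_R$ for each cell $R$. The *image* of a vertex of $R$ is $r_R$; any other vertex is its own image. The **targets** are the $r_R$ and the vertices outside $V(\mathcal R)\cup\mathcal L\cup\mathcal E$; targets have no out-arcs. A non-target $v$ has arcs to the images of all vertices of $N^+(v)$ if $v\in\mathcal L$, and of $N^-(v)$ if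 $v\in\mathcal E$. The image of $\partial(A,B)$ has exactly $\operatorname{wt}_{\mathcal R}(A,B)$ elements.

**Lemma 7.** Let $|\mathcal R|\ge h$. (i) If $(A,B)$ is an $\mathcal R$-fold of weight $\le2k$, then $A\subseteq\mathcal L$, $B\subseteq\mathcal E$, and the image of $\partial$ meets every $Q$–target path of $\Gamma$; moreover $D$ contains no target, and a path of $\Gamma$ can leave $D$ only into the image of $\partial$. (ii) $\operatorname{wt}(\mathcal R)$ equals the maximum number of vertex-disjoint $Q$–target paths in $\Gamma$. A minimum-weight fold, and a fold witnessing goodness if one exists, can be found in time $O_k(n^2)$ for $|\mathcal R|$ bounded in $k$.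

*Proof.* (i) For $a\in A$ we have $N^+(a)\cap V(\mathcal R)\subseteq\partial\cap V(\mathcal R)$, because $D$ avoids $V(\mathcal R)$. This set has size at most $3\cdot2k\le c$. So $A\subseteq\mathcal L$, and $B\subseteq\mathcal E$ in the same way. Hence $D$ contains only non-targets. The $\Gamma$-arcs leaving $a\in A$ go to images of $N^+(a)\subseteq D\cup\partial$, and those leaving $b\in B$ go to images of $N^-(b)\subseteq D\cup\partial$. So a path leaves $D$ only into the image of $\partial$. Since $Q\subseteq D\cup\partial$, a $Q$–target path avoiding the image of $\partial$ would start in $D$ and stay in $D$, which contains no target.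

(ii) By Menger's theorem the maximum equals the minimum size of a vertex set $Y$ of $\Gamma$ meeting all $Q$–target paths. By (i), applied to a minimum-weight fold, it is at most $\operatorname{wt}(\mathcal R)$. Conversely, given such $Y$, let $D$ be the set of vertices reachable from $Q\setminus Y$ in $\Gamma-Y$. It contains no target, so it consists of vertices of $\mathcal L\cup\mathcal E$ outside $V(\mathcal R)$. Put $A=D\cap\mathcal L$, $B=D\cap\mathcal E$. A vertex of $\partial(A,B)$ is in $Q\setminus D\subseteq Y$, or its image is an out-neighbor in $\Gamma$ of a vertex of $D$ and is not in $D$, hence is in $Y$. So the image of $\partial(A,B)$ lies in $Y$, and $\operatorname{wt}_{\mathcal R}(A,B)\le|Y|$.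

For goodness, compute a minimum separator not using any $r_R$ ($Q$ is one, of size $2k$) and test whether its size is $\operatorname{wt}(\mathcal R)$. If a fold witnesses goodness, its boundary is such a separator by (i). Conversely, the fold obtained from such a separator $Y$ has boundary image inside $Y$, hence $J_{\mathcal R}=\emptyset$ and weight $\operatorname{wt}(\mathcal R)$. Each computation is a flow of value at most $2k$. $\square$

In Example 6, $h=13$ and $c=12$. For the hub of all $p$ rungs, $s\in\mathcal L$ and $t\in\mathcal E$, and each has exactly one $\Gamma$-arc, to $r_{R_1}$. So the weight is $1$, attained by the fold $(\{s\},\{t\})$ with $\partial=\{u_1,w_1\}$ and $J=\{R_1\}$. The only separator of size $1$ is $\{r_{R_1}\}$, so the hub is not good. Drop $R_1$: the remaining hub still has at least $13$ cells, and $u_1$ and $w_1$ each have at least $13$ out-neighbors and at least $13$ in-neighbors in it. So both are targets, the paths $s,u_1$ and $t,w_1$ of $\Gamma$ are disjoint, the weight is $2=2k$, and the smaller hub is good. The next lemma now deletes a vertex of another cell, as it should.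

**Lemma 8 (irrelevant vertex).** If $\mathcal R$ is good (and $|\mathcal R|$ is bounded in $k$), then a vertex $v\in V(\mathcal R)$ can be found in time $O_k(n^2)$ such that $T$ is a yes-instance iff $T-v$ is.

*Proof.* Let $(A,B)$ be an $\mathcal R$-fold with $\partial\cap V(\mathcal R)=\emptyset$ and $|\partial|=\lambda=\operatorname{wt}(\mathcal R)\le2k$. So $V(\mathcal R)\subseteq I$.

**Step 1: one access path from each boundary vertex.** Take $\lambda$ disjoint $Q$–target paths in $\Gamma$. Each meets $\partial$, so each contains exactly one vertex of $\partial$, and each $z\in\partial$ lies on exactly one. Let $K_z$ be its part from $z$ to its end. After $z$ the path does not visit $D$: its end is not in $D$, and it could leave $D$ only through a further vertex of $\partial$. So $K_z-z$ lies in $I$, where $r_R$ stands for $R\subseteq I$. All vertices of $K_z$ except the last are non-targets, that is, in $(\mathcal L\cup\mathcal E)\setminus V(\mathcal R)$.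

**Step 2: lift the access paths to $T$.** Suppose $K_z$ ends at $r_R$. As $z\notin V(\mathcal R)$, $r_R$ has a predecessor $q$ on $K_z$. By definition of $\Gamma$, $R\cap N^+(q)\ne\emptyset$ if $q\in\mathcal L$, and $R\cap N^-(q)\neq\emptyset$ if $q\in\mathcal E$. Replace $r_R$ by a vertex of this intersection. Now every step from $q$ to $q'$ of $K_z$ satisfies $q\to q'$ in $T$ if $q\in\mathcal L$, and $q'\to q$ in $T$ if $q\in\mathcal E$. The lifted $K_z$ are disjoint, and each cell is met by at most one $K_z$, and only in its end. Let $\mathcal R_0$ be the set of met cells; $|\mathcal R_0|\le2k$. Pick $R_0\in\mathcal R\setminus\mathcal R_0$ and $v\in R_0$.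

**Step 3: extract directed paths.** A $K_z$ may mix forward and backward steps; we only use a stretch with one direction. For $z\in\partial$ define a directed path $P_z^+$ of $T$ starting at $z$. If $z\notin\mathcal L$ it is trivial. If $z\in\mathcal L$ it follows $K_z$ up to the first vertex which is in $V(\mathcal R)$ or not in $\mathcal L$. Such a vertex exists, since the end of $K_z$ is a (lifted) target; all previous vertices are in $\mathcal L$, so the steps are arcs of $T$ in the right direction. The end $e$ of $P_z^+$ satisfies $e\in V(\mathcal R)$ or $|N^+(e)\cap V(\mathcal R)|>c$. Symmetrically, with $\mathcal E$ for $\mathcal L$, there is a directed path $P_z^-$ of $T$ ending at $z$, along $K_z$ reversed, whose first vertex $e'$ satisfies $e'\in V(\mathcal R)$ or $|N^-(e')\cap V(\mathcal R)|>c$.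

**Step 4: cut a given solution at the boundary of $I$.** Let $P_1,\dots,P_k$ be a solution in $T$, and let $M$ be the set of $i$ such that $P_i$ meets $I$. For $i\in M$ let $x_i$ be the predecessor of the first $I$-vertex of $P_i$ and $y_i$ the successor of the last one; both exist since $s_i,t_i\notin I$. Since $x_i\notin I$ has an arc to $I$, $x_i\in\partial\cup B$; similarly $y_i\in\partial\cup A$. All $x_i,y_i$ $(i\in M)$ are distinct. If $x_i\in\partial$, use $P^+_{x_i}$. If $x_i\in B$, use the trivial path at $x_i$; then $N^+(x_i)\supseteq I\supseteq V(\mathcal R)$. Let $e_i$ be its end. Treat $y_i$ symmetrically (with $P^-_{y_i}$, or the trivial path if $y_i\in A$) and let $e_i'$ be the start. These paths are pairwise disjoint and, except for the $x_i,y_i$, lie in $I$.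

**Step 5: assign cells.** We assign cells $R_i^+,R_i^-$ $(i\in M)$, all distinct and different from $R_0$. If $e_i\in V(\mathcal R)$, let $R_i^+$ be its cell (in $\mathcal R_0$, met by no other $K_z$) and $g_i=e_i$. Do the same for those $e_i'$ in $V(\mathcal R)$, with $R_i^-$ and $g_i'=e_i'$. For the remaining ones choose successively $R_i^+\notin\mathcal R_0\cup\{R_0\}$, not assigned before, containing an out-neighbor $g_i$ of $e_i$, respectively $R_i^-$ containing an in-neighbor $g_i'$ of $e_i'$. At each choice at most $2k+1+(2k-1)=4k$ cells, hence at most $12k=c$ vertices, are excluded, while more than $c$ neighbors are available. So this is possible.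

**Step 6: reroute.** By (H) there is a $g_i$–$g_i'$ path inside $R_i^+\cup R_i^-$. Replace the part of $P_i$ between $x_i$ and $y_i$ by: the path from $x_i$ to $e_i$, then $g_i$, then the path to $g_i'$, then $e_i'$, then the path to $y_i$. The kept parts of all $P_i$ lie in $D\cup\partial$, and the new inner vertices lie in $I$. The new parts are pairwise disjoint and do not repeat vertices. Outside $V(\mathcal R)$ this holds because the $K_z$ are disjoint. Inside $V(\mathcal R)$ it holds because each assigned cell is used only for its own index: an assigned cell outside $\mathcal R_0$ meets no $K_z$, and an assigned cell in $\mathcal R_0$ meets only the $K_z$ it was assigned for, and only in its end $e_i=g_i$ or $e_i'=g'_i$. So this is a solution. It avoids $v\in I$, because $R_0$ is met by no $K_z$ and is not assigned.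

The converse is trivial, as $v\notin Q$. The fold and the paths are found by Lemma 7 and one more flow in time $O_k(n^2)$. $\square$

## 7. Uncrossing minimum folds

Suppose now that no subfamily of our hub is good. Then every minimum fold has $J\neq\emptyset$. As in Example 6 we drop the cells of $J$ and look again. If the weight has gone up, that is progress, since it cannot exceed $2k$. If it has not, we have a second fold of the same weight, and we want to merge it with the first. Merging means taking unions; for this we need a submodular inequality for a weight that counts cells. The first lemma says how a cell can sit relative to a fold.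

**Lemma 9.** Let $(A,B)$ be a fold, $\mathcal R$ a hub, and $R\ne R'$ cells with $R'\subseteq I$ and $R\cap D\ne\emptyset$. Then $\mathcal R$ is a rung hub and $R\subseteq D\cup\partial$.

*Proof.* If $\mathcal R$ is robust, a vertex of $R\cap A$ would have an out-neighbor in $R'\subseteq I$, and a vertex of $R\cap B$ an in-neighbor there. Both are impossible. So $\mathcal R$ is a rung hub. Here $u_R\in B$ is impossible as $w_{R'}\to u_R$, so $u_R\in D$ gives $u_R\in A$ and $w_R\in N^+(A)\subseteq D\cup\partial$. Likewise $w_R\in A$ is impossible as $w_R\to u_{R'}$, so $w_R\in D$ gives $w_R\in B$ and $u_R\in N^-(B)\subseteq D\cup\partial$. $\square$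

**Lemma 10 (uncrossing).** Let $x\ge h$ and let $\mathcal R$ be a hub all of whose subfamilies with at least $x$ members have weight $\ge\omega$. Let $\mathcal S\subseteq\mathcal R$, $|\mathcal S|\ge x$, and let $(A,B)$ be an $\mathcal S$-fold with $\operatorname{wt}_{\mathcal S}(A,B)=\omega$, $J=J_{\mathcal S}(A,B)$. Let $\mathcal S''\subseteq\mathcal S\setminus J$, $|\mathcal S''|\ge x$, and let $(A'',B'')$ be an $\mathcal S''$-fold with $\operatorname{wt}_{\mathcal S''}(A'',B'')=\omega$, $J''=J_{\mathcal S''}(A'',B'')$. Put $J^\circ=\{R\in J:R\cap D''=\emptyset\}$ and $\mathcal S^+=\mathcal S''\cup J^\circ$. Then $A\cup A''$ and $B\cup B''$ are disjoint, $(A\cup A'',B\cup B'')$ is an $\mathcal S^+$-fold with $\operatorname{wt}_{\mathcal S^+}=\omega$, and $J_{\mathcal S^+}(A\cup A'',B\cup B'')\supseteq J^\circ\cup J''$.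

*Proof.* Symbols with two primes belong to $(A'',B'')$.

**Step 1: find a cell inside both interiors, and get disjointness.** Here $\omega=\operatorname{wt}(\mathcal S'')\le2k$. As $|J''|\le\omega\le2k<|\mathcal S''|$, there is $R'\in\mathcal S''\setminus J''$. Then $R'\subseteq I''$; and $R'\in\mathcal S\setminus J$, so $R'\subseteq I$. If $a\in A\cap B''$ and $y\in R'$, then $a\not\to y$ (since $a\in A$, $y\in I$) and $y\not\to a$ (since $y\in I''$, $a\in B''$), a contradiction. So $A\cap B''=\emptyset$, and likewise $A''\cap B=\emptyset$. Hence $(A^\cup,B^\cup)=(A\cup A'',B\cup B'')$ is a fold with $D^\cup=D\cup D''$, and $(A^\cap,B^\cap)=(A\cap A'',B\cap B'')$ is a fold with $D^\cap=D\cap D''$. Write $\partial^\cup,\partial^\cap$ for their boundaries.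

**Step 2: compare boundaries vertex by vertex.** Since $D\cup\partial=D\cup Q\cup N^+(A)\cup N^-(B)$, and likewise for the other folds, we read off:

* (F1) if $v\in\partial^\cap$, then $v\in D\cup\partial$, $v\in D''\cup\partial''$ and $v\notin D\cap D''$;
* (F2) if $v\in\partial^\cup$, then $v\notin D\cup D''$ and $v\in\partial\cup\partial''$.

Hence, for all $v$,
$$[v\in\partial^\cap]+[v\in\partial^\cup]\le[v\in\partial]+[v\in\partial''].\tag{1}$$
If $v$ lies in both sets on the left, then $v\notin D\cup D''$ and (F1) gives $v\in\partial\cap\partial''$. If $v$ lies in exactly one, then (F1) or (F2) gives $v\in\partial\cup\partial''$.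

**Step 3: reduce to a weight inequality.** $(A^\cup,B^\cup)$ is an $\mathcal S^+$-fold: the cells of $\mathcal S''$ avoid $D$ (as $\mathcal S''\subseteq\mathcal S$) and $D''$, and those of $J^\circ$ avoid $D$ (as $J\subseteq\mathcal S$) and $D''$ (by definition). And $(A^\cap,B^\cap)$ is an $\mathcal S$-fold. We claim
$$\operatorname{wt}_{\mathcal S}(A^\cap,B^\cap)+\operatorname{wt}_{\mathcal S^+}(A^\cup,B^\cup)\le\operatorname{wt}_{\mathcal S}(A,B)+\operatorname{wt}_{\mathcal S''}(A'',B'')=2\omega.\tag{2}$$
As $|\mathcal S|,|\mathcal S^+|\ge x$, both terms on the left are $\ge\omega$, so both equal $\omega$, which is the assertion about $\operatorname{wt}_{\mathcal S^+}$.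

**Step 4: prove (2) cell by cell.** Vertices outside $V(\mathcal S)$ count individually in all four weights and are handled by (1). For $R\in\mathcal S$ let $\alpha,\beta,\gamma,\delta$ be its contributions to the four weights in the order of (2): an indicator if $R$ belongs to the subfamily in question, otherwise the number of boundary vertices in $R$. We show $\alpha+\beta\le\gamma+\delta$. Recall that $J$ and $\mathcal S''$ are disjoint.

* Let $R\in\mathcal S\setminus J$. Then $R\cap(D\cup\partial)=\emptyset$, so $\alpha=\gamma=0$ by (F1), and $R\cap\partial^\cup\subseteq R\cap\partial''$ by (F2). If $R\in\mathcal S''$, then $\beta=[R\cap\partial^\cup\ne\emptyset]\le[R\cap\partial''\ne\emptyset]=\delta$. If $R\notin\mathcal S''$, then $R\notin\mathcal S^+$ and $\beta=|R\cap\partial^\cup|\le|R\cap\partial''|=\delta$.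
* Let $R\in J^\circ$. Then $\gamma=1\ge\beta$, as $R\in\mathcal S^+$. If $\alpha=1$, some $v\in R\cap\partial^\cap$ lies in $D''\cup\partial''$ by (F1), hence in $\partial''$. Since $R\notin\mathcal S''$, $\delta=|R\cap\partial''|\ge1=\alpha$.
* Let $R\in J\setminus J^\circ$. Then $R\cap D''\ne\emptyset$, and $R\ne R'$. So $R\subseteq D''\cup\partial''$ by Lemma 9 with $(A'',B'')$ and $R'\subseteq I''$. Then $\alpha\le1=\gamma$. As $R\notin\mathcal S^+$ and $R\notin\mathcal S''$, $\beta=|R\cap\partial^\cup|\le|R\setminus D''|=|R\cap\partial''|=\delta$.

**Step 5: which cells meet the new boundary.** A vertex of $R\cap\partial$ with $R\in J^\circ$, or of $R\cap\partial''$ with $R\in J''$, is not in $D\cup D''$. Being in $\partial$ or $\partial''$, it lies in $Q\cup N^+(A^\cup)\cup N^-(B^\cup)$, hence in $\partial^\cup$. $\square$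

## 8. Long chains of folds

Repeating Lemma 10 adds new cells to $J$, unless a cell of $J$ is swallowed by the growing set $D$. As $|J|\le\omega$ stays bounded, swallowing must happen again and again. This is recorded as follows.

**Definition (chain).** A *chain of length $L$* in a hub $\mathcal R$ consists of an integer $\omega\le2k-1$, subfamilies $\mathcal R\supseteq\mathcal S_1\supseteq\dots\supseteq\mathcal S_L$ with $|\mathcal S_i|\ge h$, and $\mathcal S_i$-folds $(A_i,B_i)$ of weight $\operatorname{wt}_{\mathcal S_i}=\omega$ with $A_i\subseteq A_{i+1}$, $B_i\subseteq B_{i+1}$. Moreover, with $J_i=J_{\mathcal S_i}(A_i,B_i)$, for each $i<L$ either some $R\in\mathcal S_i$ meets $D_{i+1}$ (a *swallowing step*) or $|J_{i+1}|>|J_i|$. We write $D_i,\partial_i,I_i$ for the sets belonging to $(A_i,B_i)$.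

For instance, the fold $(\{s\},\{t\})$ of Example 6 with the family of all $p$ rungs is a chain of length $1$ with $\omega=1$.

**Lemma 11.** For all $k,L\ge1$ there is a computable $m=m(k,L)$ such that every hub with at least $m$ cells has a good subfamily or a chain of length $L$. For hubs with exactly $m$ cells, one of these can be found in time $O_{k,L}(n^2)$. If $L>2k$ and there is no good subfamily, the hub is a rung hub.

*Proof.* Let $\mathcal R$ have no good subfamily. Then subfamilies with at least $h$ members have weight at most $2k-1$, because weight $2k$ would make them good.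

**Step 1: set up an induction on the weight, downward from $2k$.** For $0\le\omega\le2k$ and $x\ge h$ we define $T_\omega(x)\ge x$ such that the following holds.

(P) *If $\mathcal R'\subseteq\mathcal R$, $|\mathcal R'|\ge T_\omega(x)$, and all subfamilies of $\mathcal R'$ with at least $x$ members have weight $\ge\omega$, then $\mathcal R'$ has a chain of length $L$.*

For $\omega=2k$ put $T_{2k}(x)=x$. The hypothesis is never satisfied, since $\mathcal R'$ itself has weight $\le2k-1$. For $\omega<2k$ put
$$y_L=x,\qquad y_i=T_{\omega+1}(y_{i+1})+2k\quad(0\le i<L),\qquad T_\omega(x)=y_0.$$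
So $y_0\ge y_1\ge\dots\ge y_L=x$.

**Step 2: prove (P) for $\omega<2k$, assuming it for $\omega+1$.** We build the chain fold by fold; if we get stuck, the weight has gone up and (P) for $\omega+1$ takes over. Let $\mathcal R'$ be given. If it has no subfamily of size $\ge y_1$ and weight $\omega$, then all subfamilies with at least $y_1$ members have weight $\ge\omega+1$, and $|\mathcal R'|\ge y_0\ge T_{\omega+1}(y_1)$, so (P) for $\omega+1$ with $y_1$ applies. Otherwise let $\mathcal S_1$ be such a subfamily, with a fold $(A_1,B_1)$ of weight $\omega$.

Now let $\mathcal S_i$ with $|\mathcal S_i|\ge y_i$, $i<L$, and its fold of weight $\omega$ be given. Since $|J_i|\le\omega\le2k$, we have $|\mathcal S_i\setminus J_i|\ge y_i-2k=T_{\omega+1}(y_{i+1})$. If $\mathcal S_i\setminus J_i$ has no subfamily of size $\ge y_{i+1}$ and weight $\omega$, apply (P) for $\omega+1$ with $y_{i+1}$ to it. Otherwise let $\mathcal S''$ be one, with a fold $(A'',B'')$ of weight $\omega$, and apply Lemma 10 (with $\mathcal R'$ as $\mathcal R$ and $\mathcal S=\mathcal S_i$): put $\mathcal S_{i+1}=\mathcal S^+\supseteq\mathcal S''$ and $(A_{i+1},B_{i+1})=(A_i\cup A'',B_i\cup B'')$. If $J_i^\circ\ne J_i$,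 some cell of $J_i\subseteq\mathcal S_i$ meets $D''\subseteq D_{i+1}$, and this is a swallowing step. Otherwise $J_{i+1}\supseteq J_i\cup J''$. Here $J''\cap J_i=\emptyset$, since $J''\subseteq\mathcal S''\subseteq\mathcal S_i\setminus J_i$, and $J''\ne\emptyset$, since $\mathcal S''$ has at least $h$ members and is not good. So $|J_{i+1}|\ge|J_i|+|J''|>|J_i|$. If $\mathcal S_L$ is reached, we have a chain of length $L$.

**Step 3: conclude.** Put $m=T_0(h)$. With $\omega=0$, $x=h$ the weight hypothesis of (P) is trivial.

**Step 4: the algorithm.** For each of the at most $2^m$ subfamilies with at least $h$ members compute by Lemma 7 its weight, a minimum-weight fold, and whether it is good, in time $O_{k,L}(n^2)$. If one is good, output it. Otherwise follow Steps 1–2. Whether a given family has a subfamily of size $\ge y$ and weight $\omega$, and the corresponding fold, are looked up in the table. Each application of Lemma 10 costs $O(n^2)$. There are fewer than $L$ of them before $\omega$ is increased, and $\omega$ is increased at most $2k$ times.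

**Step 5: robust hubs have no long chains.** Let $L>2k$ and suppose $\mathcal R$ is robust with a chain of length $L$. Since $|\mathcal S_{i+1}|\ge h>|J_{i+1}|$, the set $I_{i+1}$ contains a cell $R'\in\mathcal S_{i+1}\setminus J_{i+1}$. A cell meeting $D_{i+1}$ is different from $R'$, so by Lemma 9 it can exist only in a rung hub. So there is no swallowing step, and $|J_i|$ increases at each of the $L-1\ge2k$ steps, contradicting $|J_i|\le\omega\le2k-1$. $\square$

**Lemma 12.** For every chain in a rung hub:

* (C1) $|\partial_i|\le2\omega\le4k-2$;
* (C2) $D_i\subseteq D_{i+1}$, $D_i\cup\partial_i\subseteq D_{i+1}\cup\partial_{i+1}$, $I_i\supseteq I_{i+1}$;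
* (C3) among any $2k$ consecutive steps at least one is swallowing;
* (C4) a swallowing step $i\to i+1$ gives a vertex of $V(\mathcal R)\cap(D_{i+1}\setminus D_i)$, and these vertices are distinct for distinct steps.

*Proof.* (C1) holds as cells have two vertices. (C2) follows from $D_i\cup\partial_i=D_i\cup Q\cup N^+(A_i)\cup N^-(B_i)$. (C3): otherwise $|J|$ would increase $2k$ times in a row and reach $2k>\omega$. (C4): a cell $R\in\mathcal S_i$ meets $D_{i+1}$, while $D_i\cap V(\mathcal S_i)=\emptyset$; and the sets $D_{i+1}\setminus D_i$ are disjoint. $\square$

## 9. The piece between two folds of a chain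

Each fold of a chain has a boundary of fewer than $4k$ vertices, and $D$ really grows, so folds give separations with many different left parts. This is what pumping wants, with one obstacle: the left parts may be huge, and then we have no way of computing their types. So we look at the region between two folds of the chain, show that it is again a piece, and arrange that it has at most half the size. If it is small, pump; if not, start again inside it.

**Constants** (each depends only on earlier ones):
$$\tau_1=\sum_{s=0}^{4k}\theta(k+1,16k+2+s),\quad \ell=8k^2\tau_1+1,\quad L=(16k+4)\ell,\quad m=m(k,L),$$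
$$N=N(m),\quad \tau=\sum_{s=0}^{N-1}\theta(k+1,16k+2+s),\quad g=(\tau+1)N.$$

**Lemma 13 (sub-pieces).** Let $(C,X)$ be a piece and let a chain of length $L$ be given in a rung hub $\mathcal R$ with $V(\mathcal R)\subseteq C$. Then there are indices $i<j=i+\ell-1$ such that $C''=C\cap\big(D_j\setminus(D_i\cup\partial_i)\big)$ with $X''=\partial_i\cup\partial_j$ is a piece and $|C''|\le|C|/2$. If moreover $|C''|\le g$, then Lemma 4 applies to $(C'',X'')$ with separations found in time $O_k(n)$.

*Proof.* **Step 1: choose a stretch of the chain along which nothing changes for $X$ and $\mathrm{Fld}$, and of which one half is small.** Call $p$ a *breakpoint* if $p$ is the first index with $x\in D_p$ for some $x\in X$, or the first index with $\mathrm{Fld}\cap D_p\ne\emptyset$. There are at most $8k+1$ breakpoints. So $\{1,\dots,L\}$ splits into at most $8k+2$ runs such that a run $\{i_0,\dots,j_0\}$ contains no breakpoint in $(i_0,j_0]$. Since $L=(8k+2)\cdot2\ell$, some run has at least $2\ell$ indices. Let $i,\dots,i+\ell-1$ and $i+\ell,\dots,i+2\ell-1$ be consecutive blocks in it. The two corresponding sets $C''$ are disjoint, since the first lies in $D_{i+\ell}$ and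 the second avoids it. So one of them has size at most $|C|/2$. Take that block and call it $[i,j]$.

**Step 2: $(C'',X'')$ is a piece.** We have $C''\cap X''=\emptyset$, since $C''$ avoids $\partial_i$ and lies in $D_j$, which avoids $\partial_j$. Also $C''\cap Q=\emptyset$ and $|X''|\le2(4k-2)\le8k$ by (C1). Note that $C''\subseteq I_i\cap D_j$. Put $C_A''=C''\cap A_j$, $C_B''=C''\cap B_j$. We must place every $o\notin C''\cup X''$ into a source, sink or fold class for $C''$.

* If $o\in A_i$, then $C''\Rrightarrow o$, since $C''\subseteq I_i$: a sink. If $o\in B_i$, then $o\Rrightarrow C''$: a source.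
* If $o\in I_j$, then $o\Rrightarrow C''_A$ and $C''_B\Rrightarrow o$: fold class.
* Otherwise $o\in D_j\setminus(D_i\cup\partial_i)$, and hence $o\notin C$. If $o\in X$, the first index $p$ with $o\in D_p$ is a breakpoint in $(i,j]$, a contradiction. So $o\in\mathrm{Src}\cup\mathrm{Snk}\cup\mathrm{Fld}$ for $C$. In the first two cases $o$ keeps its class for $C''\subseteq C$. If $o\in\mathrm{Fld}$, the first index $p$ with $\mathrm{Fld}\cap D_p\ne\emptyset$ is $\le j$, hence $\le i$, as there is no breakpoint in $(i,j]$. Let $o'\in\mathrm{Fld}\cap D_i$. If $o'\in A_i$, then $o'$ has no arc to $I_i\supseteq C''$, while $o'\Rrightarrow C_A$. So $C''\subseteq C_B$, and $C''\Rrightarrow o$: a sink. If $o'\in B_i$, no arc goes from $C''\subseteq I_i$ to $o'$, while $C_B\Rrightarrow o'$. So $C''\subseteq C_A$, and $o\Rrightarrow C''$: a source.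

**Step 3: many separations of $C''$ with strictly growing left parts.** For $i\le q\le j$ the sets $C''\cap A_q$, $C''\cap B_q$, $C''\cap\partial_q$, $C''\cap I_q$ (as $\Lambda_A,\Lambda_B,Y,\Pi$) form a separation of $C''$, because $I_q\Rrightarrow A_q$ and $B_q\Rrightarrow I_q$. Its left part is $\Lambda^q=C''\cap(D_q\cup\partial_q)$, and $s\le4k$. Consider $q_a=i+8k^2a$ for $a=0,\dots,\tau_1$; so $q_{\tau_1}=j$. Between $q_a$ and $q_{a+1}$ there are $8k^2=4k\cdot2k$ steps, so at least $4k$ swallowing steps by (C3). By (C4) they give $4k>|\partial_{q_a}|$ distinct vertices of $V(\mathcal R)\cap(D_{q_{a+1}}\setminus D_{q_a})\subseteq C$. One of them is not in $D_{q_a}\cup\partial_{q_a}\supseteq D_i\cup\partial_i$, and it is in $D_{q_{a+1}}\subseteq D_j$. So it lies in $C''$ and in $\Lambda^{q_{a+1}}\setminus\Lambda^{q_a}$. By (C2) the $\Lambda^{q_a}$ are nested, hence their sizes strictly increase.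

**Step 4: pump.** There are at most $\tau_1$ left types with $s\le4k$, so among these $\tau_1+1$ separations two have the same left type. If $|C''|\le g$, the types are computed by brute force. $\square$

## 10. The reduction procedure and its running time

**Proof of Theorem 1.** Put $G(k)=g+2k$. While $n>g+2k$, call the procedure Reduce below, which returns an equivalent instance with fewer vertices. When $n\le G(k)$, stop; to decide, solve the remaining instance by brute force.

**Reduce.** Start with the piece $(C,X)=(V\setminus Q,Q)$; here $|C|>g$. Repeat the following three steps, with the invariant that $(C,X)$ is a piece with $|C|>g$.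

**Step 1: test the cuts.** Order $C=\{v_1,v_2,\dots\}$ by non-increasing outdegree in $T[C]$. For $i=N,2N,\dots,(\tau+1)N$, all less than $|C|$, compute a maximum matching, or one of size $N$, in the bipartite graph of arcs from $\{v_{i+1},\dots\}$ to $\{v_1,\dots,v_i\}$. If all these matchings have size less than $N$, apply Lemma 5 and return.

**Step 2: find a hub and try to delete a vertex.** Otherwise some cut has $N=N(m)$ disjoint backward arcs, and Lemma 6 with $H=T[C]$ gives a hub $\mathcal R$ with $m$ cells in $T[C]$. If it has a good subfamily (tested by Lemma 7 on all subfamilies), delete the vertex of Lemma 8 and return.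

**Step 3: pass to a sub-piece.** Otherwise, as $L>2k$, Lemma 11 says that $\mathcal R$ is a rung hub and gives a chain of length $L$. Take $(C'',X'')$ from Lemma 13. If $|C''|\le g$, apply Lemma 4 as stated in Lemma 13 and return. If $|C''|>g$, set $(C,X):=(C'',X'')$ and repeat.

Folds and chains are always taken in the whole of $T$, with respect to $Q$; only the ordering and the search for a hub take place in $T[C]$. Correctness follows from the lemmas quoted.

*Running time.* Each round costs $O_k(n^2)$: a bounded number of flow computations of value at most $2k$, matchings with one side bounded in $k$, type computations on structures of size bounded in $k$, and sorting by outdegree. Since $|C''|\le|C|/2$, each call of Reduce has $O(\log n)$ rounds. Each call removes at least one vertex, so there are at most $n$ calls. The total is $O_k(n^3\log n)$. All constants are computable. $\blacksquare$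

## 11. Constructing the paths, and rooted subdivisions

**Proof of Theorem 2.** (a) We find the paths vertex by vertex, using the decision algorithm as a test. In a yes-instance, test each out-neighbor $v$ of $s_1$. If $v=t_1$, test the instance $T-\{s_1,t_1\}$ with the remaining pairs (trivially yes if none remain). If $v\notin Q$, test $T-s_1$ with $s_1$ replaced by $v$. Some test succeeds, namely the one for the second vertex of $P_1$ in a solution: this vertex is $t_1$ or a non-terminal, since every other terminal lies on its own path. And any solution of a successful test extends to one of the current instance by adding $s_1$. Fix such a vertex and continue, proceeding through the pairs. Each step deletes a vertex and uses at most $n$ tests, so there are at most $n^2$ calls of Theorem 1, each with at most $k$ pairs.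

(b) If $E(H)=\emptyset$ the answer is yes. Otherwise we give each arc of $H$ its own pair of terminals. Let $T^*$ arise from $T$ by deleting $\varphi(V(H))$ and adding, for each arc $e=(a,b)$ of $H$, vertices $s_e,t_e$, joined as follows. For every $v\in V(T)\setminus\varphi(V(H))$: $s_e\to v$ if $\varphi(a)\to v$, and $v\to s_e$ otherwise; $v\to t_e$ if $v\to\varphi(b)$, and $t_e\to v$ otherwise. Also $s_e\to t_e$ if $a\ne b$ and $\varphi(a)\to\varphi(b)$, and $t_e\to s_e$ otherwise. All other pairs of new vertices are joined by one arbitrary arc. Then $T^*$ is semicomplete with at most $n+2|E(H)|$ vertices.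

All new vertices are terminals, so in a solution the path for $e$ contains no terminal other than $s_e,t_e$, and the arbitrary arcs are never used. Hence solutions of $(T^*,(s_e,t_e)_e)$ correspond exactly to systems of internally disjoint directed paths from $\varphi(a)$ to $\varphi(b)$, $e=(a,b)\in E(H)$, with no inner vertex in $\varphi(V(H))$. For a loop, $a=b$, the path is closed and has length at least $2$, because then $s_e\not\to t_e$. As $H$ has no parallel arcs, a direct arc $\varphi(a)\to\varphi(b)$ is used at most once. These systems are exactly the subdivisions of $H$ with each branch vertex $a$ placed at $\varphi(a)$. Apply Theorem 1 to $T^*$ with $k=|E(H)|$. $\blacksquare$
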